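# Metrizability of paracompact $p$-spaces and their subspaces of size $\omega_1$

## 1. The guess "yes" and the spaces for which it is right

Throughout, a *space* is a regular $T_1$-space. For a set $H$ and a cardinal $\kappa$, $[H]^{\le\kappa}$ is the family of subsets of $H$ of cardinality at most $\kappa$; $[H]^{\omega}$ and $[H]^{\omega_1}$ are the families of subsets of cardinality exactly $\omega$, $\omega_1$, and $[H]^{<\omega}$ is the family of finite subsets. All spaces are nonempty.

A base is **point-countable** if every point lies in at most countably many of its members. Every metrizable space $M$ has one. Indeed $M$ has a base $\bigcup_{k\in\omega}\mathcal B_k$ with each $\mathcal B_k$ *discrete*: every point of $M$ has a neighborhood meeting at most one member of $\mathcal B_k$. So each point lies in at most one member of each $\mathcal B_k$. Subspaces inherit this, so all subspaces of a metrizable space have point-countable bases. We ask for a converse that looks only at small subspaces, for a class of spaces close to the metrizable ones.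

**Definition ($p$-space).** A Tychonoff space $X$ is a *$p$-space* (in Arhangel'skii's sense) if there are families $\gamma_n$ $(n\in\omega)$ of open subsets of $\beta X$, each covering $X$, such that $\bigcap_n\mathrm{St}(x,\gamma_n)\subseteq X$ for every $x\in X$. Equivalently for paracompact spaces, and this is all we use: a *paracompact $p$-space* is a (Tychonoff) space that admits a perfect map (continuous, closed, with compact fibers) onto a metrizable space.

For example, a compact space maps perfectly onto a point; a metrizable space maps perfectly onto itself; and if $C$ is compact and $M$ metrizable, the projection $M\times C\to M$ is perfect. So a paracompact $p$-space is a metrizable space whose points have been replaced by compact fibers.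

The statement in question is

> **(A)** Every paracompact $p$-space $X$ such that every $Y\in[X]^{\le\omega_1}$ has a point-countable base is metrizable.

The problem comes from the paper "Reflecting Point-Countable Families", and from there we take the following known result, used as a black box.

> **(K)** If $X$ is a paracompact $p$-space of density $d(X)=\omega_1$ and every $Y\in[X]^{\le\omega_1}$ has a point-countable base, then $X$ is metrizable.

(K) also holds if $d(X)\le\omega$: apply it to the topological sum $X\oplus D$ with $D$ discrete of size $\omega_1$. This is a paracompact $p$-space of density $\omega_1$, its small subspaces still have point-countable bases, and if the sum is metrizable so is $X$.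

With (K) available, the first guess is that (A) is true: surely non-metrizability is caused by $\omega_1$ many points. Let us test this.

**Textbook facts on perfect maps.** Let $f:X\to M$ be a perfect surjection, $X$ Hausdorff, $M$ metrizable.

- $X$ is paracompact Hausdorff, hence Tychonoff. If $M$ is Lindelöf, so is $X$.
- If $F\subseteq X$ is closed, then $f{\restriction}F:F\to f(F)$ is perfect and $f(F)$ is closed. So a closed subspace of a paracompact $p$-space is a paracompact $p$-space.
- *Tube property.* If $O\supseteq f^{-1}(z)$ is open, there is an open $U\ni z$ with $f^{-1}(U)\subseteq O$. Take $U=M\setminus f(X\setminus O)$. Of course $U$ may be shrunk to a member of a given base.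

**Example 1.1 (a test by hand).** Let $X=[0,1]\times\{0,1\}$ be the Alexandroff duplicate of $[0,1]$: points $(z,1)$ are isolated, and basic neighborhoods of $(z,0)$ are $(U\times\{0,1\})\setminus\{(z,1)\}$ with $U\ni z$ open. It is compact Hausdorff (checked in greater generality in Section 5) and has uncountably many isolated points, so it is not second countable, hence not metrizable. If the guess is right, a bad subspace of size $\omega_1$ must exist. It does. Let $A\subseteq[0,1]$ have size $\omega_1$, $Y=A\times\{0,1\}$, and suppose $\mathcal U$ is a point-countable base of $Y$. For $a\in A$ pick $U_a\in\mathcal U$ with $(a,0)\in U_a$, $(a,1)\notin U_a$, and a relatively open interval $J_a\ni a$ of $[0,1]$ with rational endpoints such that $U_a$ contains all points of $Y$ over $J_a$ except $(a,1)$. For uncountably many $a$ the interval $J_a$ is the same $J$; let $A'$ be the set of these $a$, and note $A'\subseteq J$. If $a\ne b$ are in $A'$, then $(b,1)\in U_a\setminus U_b$, so the $U_a$, $a\in A'$, are distinct. But $(b,0)\in U_a$ for all $a\in A'$, and $\mathcal U$ is not point-countable at $(b,0)$.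

So the guess survives here. It survives whenever the metrizable image is separable, and we now prove this. Write $I=[0,1]$ and $C(X)=C(X,I)$.

**Lemma 1.2 (embedding).** Let $f:X\to M$ be a perfect surjection, $X$ Hausdorff, $M$ metrizable, and let $\mathcal F=\{F_n:n\in\omega\}\subseteq C(X)$ separate the points of every fiber of $f$. Then $\Phi=(f,F_0,F_1,\dots)$ embeds $X$ into $M\times I^\omega$. In particular $X$ is metrizable.

*Proof.* $\Phi$ is continuous, and injective: points in different fibers are separated by $f$, points in the same fiber by some $F_n$. We show that $\Phi$ is closed. Let $F\subseteq X$ be closed and $(x_i)$ a net in $F$ with $\Phi(x_i)\to(z,t)$; then $f(x_i)\to z$. Suppose no point of $f^{-1}(z)$ is a cluster point of the net. Then every point of $f^{-1}(z)$ has an open neighborhood that the net eventually avoids. Finitely many of these cover the compact set $f^{-1}(z)$, so the net eventually avoids an open $O\supseteq f^{-1}(z)$. By the tube property $O\supseteq f^{-1}(U)$ with $U\ni z$ open, while $f(x_i)$ is eventually in $U$, a contradiction. So there is a cluster point $x\in f^{-1}(z)$. It lies in $F$, and $\Phi(x)$ is a cluster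 point of the convergent net $\Phi(x_i)$, so $\Phi(x)=(z,t)$. $\square$

**Lemma 1.3 (separable pieces).** Let $X$ be as in (A) and $f:X\to M$ a perfect map onto a metrizable space. If $L\subseteq M$ is closed and separable, there is a countable $\mathcal C\subseteq C(X)$ separating the points of each fiber $f^{-1}(z)$, $z\in L$. Hence $f^{-1}(L)$ is second countable, in particular separable.

*Proof.* Suppose not. Recursively for $i<\omega_1$, the countable family $\{h_j:j<i\}$ does not suffice, so there are points $x_i\ne x_i'$ in a common fiber over $L$ with $h_j(x_i)=h_j(x_i')$ for all $j<i$. Choose $h_i\in C(X)$ with $h_i(x_i)\ne h_i(x_i')$.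

Let $K=\overline{\{x_i,x_i':i<\omega_1\}}$. It is closed, contained in $f^{-1}(L)$, and has density at most $\omega_1$; every $Y\in[K]^{\le\omega_1}$ has a point-countable base. By (K), $K$ is metrizable. Also $K$ is Lindelöf, being a perfect preimage of the separable metrizable space $f(K)\subseteq L$. A Lindelöf metrizable space is second countable, so $K^2$ is second countable and therefore hereditarily Lindelöf. Consider the open sets $W_i=\{(u,v)\in K^2:h_i(u)\ne h_i(v)\}$. Countably many of them cover $\bigcup_{i<\omega_1}W_i$, so $\bigcup_{i<\omega_1}W_i=\bigcup_{i<\eta}W_i$ for some $\eta<\omega_1$. But $(x_\eta,x_\eta')\in W_\eta\setminus\bigcup_{i<\eta}W_i$, a contradiction.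

For the last sentence apply Lemma 1.2 to $f{\restriction}f^{-1}(L)$ and the restrictions of the members of $\mathcal C$: $f^{-1}(L)$ embeds in the second countable space $L\times I^\omega$. $\square$

With $M$ a point this settles compact $X$. If $M$ is discrete, $X$ is a topological sum of compact spaces, each metrizable by the compact case, and the sum is metrizable. Gluing gives more.

**Theorem 1.4 (ZFC).** (A) holds for those $X$ in which each point has a neighborhood that is Lindelöf or of density $\le\omega_1$; in particular for every locally compact paracompact $X$.

*Proof.* Let $U$ be such a neighborhood of a given point. By regularity choose an open neighborhood $V$ of the point with $F:=\overline V\subseteq\operatorname{int}U$. Then $F$, being closed in $X$, is a paracompact $p$-space satisfying the hypothesis of (A). If $d(U)\le\omega_1$, then $d(V)\le\omega_1$ because $V$ is open in $U$; so $d(F)\le\omega_1$ and $F$ is metrizable by (K). If $U$ is Lindelöf, so is its closed subset $F$. Let $f_F$ be a perfect map of $F$ onto a metrizable space $L$. Then $L$ is Lindelöf, hence separable. Lemma 1.3, applied to $F$, $f_F$, with $L$ as the whole image,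 and Lemma 1.2 show that $F$ is metrizable. So $X$ is locally metrizable, and a paracompact, locally metrizable Hausdorff space is metrizable (Smirnov). A compact neighborhood is Lindelöf, which gives the last clause. $\square$

**Where gluing stops.** The sensible plan for general $X$ is to cover $M$ by closed separable sets $L$, take the countable families $\mathcal C_L$ of Lemma 1.3, and glue. If $M$ is locally separable this works: each point of $X$ has a Lindelöf neighborhood of the form $f^{-1}(L)$. But consider $M=\kappa^\omega$, a product of discrete spaces with $\kappa$ uncountable. A nonempty basic open set of $\kappa^\omega$ splits into $\kappa$ disjoint nonempty open sets, so it is not separable. Hence a separable closed $L$ has empty interior, and Lemma 1.3 no longer gives metrizability on any neighborhood. Nothing relates $\mathcal C_L$ to $\mathcal C_{L'}$. At this point the guess fails to be provable: ZFC does not decide (A), given the consistency of a supercompact cardinal.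

## 2. Non-reflecting stationary sets against Axiom R

For a regular $\kappa$ write $E^\kappa_\omega=\{\alpha<\kappa:\operatorname{cf}\alpha=\omega\}$. A stationary $E\subseteq E^\kappa_\omega$ is **non-reflecting** if $E\cap\beta$ is non-stationary in $\beta$ whenever $\beta<\kappa$ and $\operatorname{cf}\beta>\omega$. The whole set $E^{\omega_2}_\omega$ is *not* an example: if $\operatorname{cf}\beta=\omega_1$ and $c$ is a club of $\beta$ of order type $\omega_1$, all limit points of $c$ below $\beta$ have cofinality $\omega$, so $E^{\omega_2}_\omega\cap\beta$ contains a club. One has to thin out.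

For a cardinal $\mu$, a **$\square_\mu$-sequence** is $(C_\alpha)$, indexed by the limit ordinals $\alpha<\mu^+$, such that $C_\alpha$ is club in $\alpha$, $\operatorname{otp}C_\alpha\le\mu$, and $C_\alpha=C_\beta\cap\alpha$ for every limit point $\alpha$ of $C_\beta$. The principle $\square_\mu$ says that such a sequence exists.

**Theorem 2.1 (negative).** Suppose that for some regular $\kappa\ge\omega_2$ there is a non-reflecting stationary set $E\subseteq E^\kappa_\omega$. Then there is a non-metrizable paracompact $p$-space all of whose subspaces of size $<\kappa$ are metrizable, so (A) fails. Such an $E$ exists if $\square_\mu$ holds for some uncountable $\mu$ (with $\kappa=\mu^+$), e.g. if $V=L$.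

For uncountable $A$, a **club** of $[A]^\omega$ is a $\subseteq$-cofinal subset closed under unions of increasing $\omega$-chains, and $S\subseteq[A]^\omega$ is **stationary** if it meets every club. A family $T\subseteq[A]^{\omega_1}$ is **tight** if it is $\subseteq$-cofinal in $[A]^{\omega_1}$ and closed under unions of (weakly) $\subseteq$-increasing $\omega_1$-chains. For example, the ordinals $\alpha$ with $\omega_1\le\alpha<\omega_2$ form a tight family in $[\omega_2]^{\omega_1}$: each subset of $\omega_2$ of size $\omega_1$ is bounded, and the union of $\omega_1$ ordinals below $\omega_2$ is an ordinal below $\omega_2$.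

**Axiom R** (Fleissner). For every set $A$ with $|A|\ge\omega_1$, every stationary $S\subseteq[A]^\omega$ and every tight $T\subseteq[A]^{\omega_1}$ there is $Y\in T$ such that $S\cap[Y]^\omega$ is stationary in $[Y]^\omega$.

**Theorem 2.2 (positive).** Axiom R implies (A). Axiom R holds after the Lévy collapse of a supercompact cardinal to $\omega_2$.

Consequently: if ZFC is consistent, so is ZFC with $V=L$, and ZFC does not prove (A). If ZFC + "there is a supercompact cardinal" is consistent, ZFC does not refute (A). By Theorem 2.1, (A) implies that $\square_\mu$ fails for every uncountable $\mu$. Section 9 adds a further consequence of (A), Semistationary Reflection.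

Both proofs use one criterion (Section 4) that expresses non-metrizability as the stationarity of a set of countable sets. Such a set is what may or may not reflect to size $\omega_1$.

## 3. Clubs of countable sets and elementary submodels

$H(\theta)$ is the set of sets of hereditary cardinality $<\theta$; in "$N\prec H(\theta)$", $\theta$ is always a sufficiently large regular cardinal. Recall for $N\prec H(\theta)$:

- an object definable in $H(\theta)$ from parameters in $N$ belongs to $N$; in particular $\omega\subseteq N$, and all rationals are in $N$;
- a countable $b\in N$ satisfies $b\subseteq N$, because $N$ contains a surjection $\omega\to b$ (if $b\ne\emptyset$);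
- if $N$ is countable, $N\cap\omega_1$ is an ordinal, since each $\xi\in N\cap\omega_1$ is countable, hence $\xi\subseteq N$. So $N\cap\omega_1\notin N$.

For any $p\in H(\theta)$, the countable $N\prec H(\theta)$ with $p\in N$ form a club of $[H(\theta)]^\omega$.

For $F:[A]^{<\omega}\setminus\{\emptyset\}\to[A]^{\le\omega}$ let $C_F$ be the set of $a\in[A]^\omega$ with $F(e)\subseteq a$ for all nonempty finite $e\subseteq a$. It is a club: close off to get cofinality. Write $\mathrm{cl}_F(x)$ for the closure of $x$ under $F$.

**(C1)** *Every club $\mathcal C$ of $[A]^\omega$ contains some $C_F$; moreover $F$ can be taken with values in $\mathcal C$.* By induction on $|e|$ choose $F(e)\in\mathcal C$ with $e\cup\bigcup_{\emptyset\ne e'\subsetneq e}F(e')\subseteq F(e)$. If $a\in C_F$, write $a=\bigcup_n e_n$ with increasing nonempty finite $e_n$. Then $e_n\subseteq F(e_n)\subseteq a$ and $F(e_n)\subseteq F(e_{n+1})$, so $a=\bigcup_nF(e_n)\in\mathcal C$.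

**(C2)** *If $A\subseteq B$ and $\mathcal C$ is club in $[B]^\omega$, then $\{b\cap A:b\in\mathcal C\}$ contains a club of $[A]^\omega$. Hence if $S\subseteq[A]^\omega$ is stationary, so is $\{b\in[B]^\omega:b\cap A\in S\}$.* Let $C_F\subseteq\mathcal C$. The $a\in[A]^\omega$ that contain $\mathrm{cl}_F(e)\cap A$ for all nonempty finite $e\subseteq a$ form a club. For such $a$ put $b=\mathrm{cl}_F(a)$, which is the union of the sets $\mathrm{cl}_F(e)$. Then $b\in C_F\subseteq\mathcal C$ and $b\cap A=a$.

**(C3)** *If $N\prec H(\theta)$ is countable and $A,\mathcal C\in N$ with $\mathcal C$ club in $[A]^\omega$, then $N\cap A\in\mathcal C$.* By elementarity some $F\in N$ has $C_F\subseteq\mathcal C$. For nonempty finite $e\subseteq N\cap A$, $F(e)\in N$ is countable, so $F(e)\subseteq N$. Thus $N\cap A\in C_F$.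

**(C4)** *If $\kappa$ is regular uncountable, $E\subseteq\kappa$ stationary, $\theta>\kappa$ and $p\in H(\theta)$, there is $Q\prec H(\theta)$ with $p,\kappa\in Q$, $|Q|<\kappa$ and $Q\cap\kappa\in E$.* Build a continuous increasing chain $(Q_i)_{i<\kappa}$ of elementary submodels of size $<\kappa$ containing $p,\kappa$, with $i\cup\sup(Q_i\cap\kappa)\subseteq Q_{i+1}$. For limit $i$, every $\alpha\in Q_i\cap\kappa$ lies in some $Q_k$ with $k<i$, so $\alpha\subseteq\sup(Q_k\cap\kappa)\subseteq Q_i$. Hence $Q_i\cap\kappa$ is an ordinal, below $\kappa$ by size. It is at least $i$, and depends continuously on $i$, so these ordinals form a club in $\kappa$. This club meets $E$.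

As an example of stationarity: if $\kappa>\omega$ is regular and $E\subseteq E^\kappa_\omega$ stationary, then $\{a\in[\kappa]^\omega:\sup a\in E\}$ is stationary. Given $F$, the $\alpha<\kappa$ with $F(e)\subseteq\alpha$ for all nonempty finite $e\subseteq\alpha$ form a club; pick such an $\alpha$ in $E$ and a cofinal set $x\subseteq\alpha$ of type $\omega$. Then $a=\mathrm{cl}_F(x)\subseteq\alpha$ is in $C_F$ and $\sup a=\alpha$.

## 4. Metrizability as a club condition

Let $f:X\to M$ be a perfect surjection, $X$ Hausdorff, $M$ metrizable. Fix a base $\mathcal B=\bigcup_k\mathcal B_k$ of $M$ with each $\mathcal B_k$ a discrete family of nonempty open sets. For $z\in M$ let $\mathcal B_z=\{B\in\mathcal B:z\in B\}$; it is nonempty and countable. Call $N\prec H(\theta)$ (of any size) **suitable** if $X,M,f,(\mathcal B_k)_k\in N$.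

**Fact 4.1.** If $N$ is suitable and $z\in M$, then $z\in\overline{M\cap N}$ iff $\mathcal B_z\subseteq N$.

*Proof.* Let $z\in\overline{M\cap N}$ and $z\in B\in\mathcal B_k$. Some $y\in M\cap N$ lies in $B$, and $B$ is the unique member of $\mathcal B_k$ containing $y$, so $B\in N$. Conversely each $B\in\mathcal B_z\subseteq N$ is nonempty, hence by elementarity contains a point of $N$. $\square$

By Lemma 1.2 we want a countable family separating the points of all fibers. A countable model $N$ offers the countable family $N\cap C(X)$, but we can only expect it to handle the fibers that $N$ sees, namely those over $\overline{M\cap N}$. This suggests the following notion. Let $W=\mathcal B\cup C(X)$, an uncountable set because of the constant functions.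

**Definition.** A set $a\subseteq W$ is **good** if for every $z\in M$ with $\mathcal B_z\subseteq a$ the functions in $a\cap C(X)$ separate the points of $f^{-1}(z)$. Otherwise $a$ is **bad**.

For $X=M\times\{0,1\}$ with $f$ the projection, every $a$ containing the characteristic function of $M\times\{1\}$ is good. For the duplicate $X$ of $[0,1]$ (Example 1.1), $\mathcal B$ is countable, because discrete families in a compact space are finite. So $\mathcal B\subseteq N$ for every suitable $N$; if a countable $N$ had $N\cap W$ good, then $N\cap C(X)$ would separate all fibers and $X$ would be metrizable by Lemma 1.2. So all these $N\cap W$ are bad.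

**Proposition 4.2.** The following are equivalent: (i) $X$ is metrizable; (ii) the good sets contain a club of $[W]^\omega$; (iii) some countable $\mathcal F\subseteq C(X)$ separates the points of every fiber $f^{-1}(z)$. Moreover, if $\rho$ is a compatible metric on $X$ and $N$ is suitable with $\rho\in N$, then $N\cap W$ is good.

*Proof.* (iii)⇒(i) is Lemma 1.2.

**Step 1: (i)⇒(ii) and the "moreover".** *The purpose is to produce separating functions inside $N$ from a metric in $N$.* Let $\rho\in N$, $\mathcal B_z\subseteq N$, and $x\ne x'$ in $f^{-1}(z)$. Pick a rational $\varepsilon$ with $0<\varepsilon<\rho(x,x')$. Metrizable spaces are paracompact, so by elementarity there is in $N$ a locally finite open cover $\mathcal G$ of $X$ by sets of diameter $<\varepsilon$. The compact set $f^{-1}(z)$ has an open neighborhood meeting only finitely many members of $\mathcal G$. By the tube property there is $B\in\mathcal B_z$ such that $\mathcal G_B=\{G\in\mathcal G:G\cap f^{-1}(B)\ne\emptyset\}$ is finite. As $B\in N$, also $\mathcal G_B\in N$, and being finite, $\mathcal G_B\subseteq N$. Since $x\in f^{-1}(B)$, some $G\in\mathcal G_B$ contains $x$. Put $h(u)=\min(1,\rho(u,G))$.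 Then $h\in N\cap C(X)$ and $h(x)=0$. If $h(x')=0$, then $x'\in\overline G$ and $\rho(x,x')\le\operatorname{diam}G<\varepsilon$, which is false; so $h(x')>0$. Thus $N\cap W$ is good. By (C2) the sets $N\cap W$, with $N$ countable and suitable and $\rho\in N$, contain a club of $[W]^\omega$.

**Step 2: (ii)⇒(iii), a small good set for each $z$.** *The difficulty is that different $z$ use different good sets, so altogether uncountably many functions. We make the good set for $z$ depend on $\mathcal B_z$ through countably many fixed operations.* Let $\mathcal C$ be a club of good sets, and $F$ as in (C1) with values in $\mathcal C$ and $C_F\subseteq\mathcal C$. Enumerate $F(e)=\{F_n(e):n<\omega\}$. Let $\mathcal T$ be the countable set of finitary functions on $W$ (of arity $\ge1$) generated from the projections by the operations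
$$(t_1,\dots,t_r)\mapsto F_n(\{t_1,\dots,t_r\})\qquad(n\in\omega,\ r\ge1),$$
applied to $t_1,\dots,t_r$ of the same arity. By induction on generation, $\mathcal T$ is closed under substitution of variables: if $t\in\mathcal T$ is $k$-ary and $\sigma:\{1,\dots,k\}\to\{1,\dots,l\}$, then $(w_1,\dots,w_l)\mapsto t(w_{\sigma(1)},\dots,w_{\sigma(k)})$ is in $\mathcal T$. For $z\in M$ put
$$a(z)=\{t(B_1,\dots,B_k):t\in\mathcal T\ k\text{-ary},\ B_1,\dots,B_k\in\mathcal B_z\}.$$
This set is countable, and $\mathcal B_z\subseteq a(z)$ by the unary projection. If $e\subseteq a(z)$ is nonempty and finite, list together all members of $\mathcal B_z$ used to write the elements of $e$; after substitution of variables $e=\{t_1(\vec B),\dots,t_r(\vec B)\}$ with one tuple $\vec B$, so each $F_n(e)$ is in $a(z)$. Hence $F(e)\subseteq a(z)$. In particular $a(z)$ is infinite, and $a(z)\in C_F\subseteq\mathcal C$. So $a(z)$ is good.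

**Step 3: (ii)⇒(iii), adding up.** *For one operation $t$ the functions $t(B_1,\dots,B_k)$ can be put into a single continuous function, because the base is $\sigma$-discrete.* Let $t\in\mathcal T$ be $k$-ary and $m\in\omega^k$. Every point of $M$ has a neighborhood meeting at most one member of each $\mathcal B_{m_i}$, $i\le k$. Hence the family of sets $B_1\cap\dots\cap B_k$, indexed by $b=(B_1,\dots,B_k)\in\mathcal B_{m_1}\times\dots\times\mathcal B_{m_k}$, is discrete. For each $b$ with $t(b)\in C(X)$ choose a continuous $\varphi_b:M\to I$ with cozero set $B_1\cap\dots\cap B_k$, and let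
$$F_{t,m}(x)=\sum_b\varphi_b(f(x))\cdot t(b)(x),\tag{1}$$
summing over these $b$. Every point of $X$ has a neighborhood on which at most one term is not identically $0$, so $F_{t,m}\in C(X)$. There are countably many functions $F_{t,m}$.

Let $x\ne x'$ be in $f^{-1}(z)$. As $a(z)$ is good and contains $\mathcal B_z$, there is $h=t(B_1,\dots,B_k)\in C(X)$ with all $B_i\in\mathcal B_z$ and $h(x)\ne h(x')$. Choose $m_i$ with $B_i\in\mathcal B_{m_i}$ and let $b=(B_1,\dots,B_k)$. Since $z\in B_1\cap\dots\cap B_k$, only the $b$-term of (1) can be nonzero over $z$, and
$$F_{t,m}(x)-F_{t,m}(x')=\varphi_b(z)\,(h(x)-h(x'))\ne0.\qquad\square$$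

So $X$ is non-metrizable exactly when the bad sets are stationary in $[W]^\omega$.

## 5. Fat duplicates

We need test spaces in which goodness becomes a combinatorial condition. Let $M$ be metrizable and $q:M\to T$ a map whose fibers $L_t=q^{-1}(t)$ are closed. Let $D(M,q)=M\times\{0,1\}$, with base consisting of the sets $V\times\{1\}$, $V$ relatively open in some $L_t$, and
$$O(U,T_0)=(U\times\{0,1\})\setminus\bigcup_{t\in T_0}(L_t\times\{1\})\qquad(U\subseteq M\text{ open},\ T_0\subseteq T\text{ finite}).$$
*This is a base.* $O(M,\emptyset)$ is everything, $O(U,T_0)\cap O(U',T_0')=O(U\cap U',T_0\cup T_0')$, and for $V\subseteq L_t$ the set $(V\times\{1\})\cap O(U,T_0)$ is $(V\cap U)\times\{1\}$ or, if $t\in T_0$, empty. Two sets $V\times\{1\}$, $V'\times\{1\}$ inside the same $L_t\times\{1\}$ meet in $(V\cap V')\times\{1\}$, and inside different ones they are disjoint.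

*Neighborhoods.* The sets $O(U,\{q(z)\})$, with $U\ni z$ open, form a neighborhood base at $(z,0)$: if $(z,0)\in O(U,T_0)$, put $U'=U\setminus\bigcup_{t\in T_0\setminus\{q(z)\}}L_t$, which is open since the $L_t$ are closed; then $O(U',\{q(z)\})\subseteq O(U,T_0)$. The sets $(U\cap L_{q(z)})\times\{1\}$ form a neighborhood base at $(z,1)$.

*The projection $f:D(M,q)\to M$ is perfect.* It is continuous, as $f^{-1}(U)=O(U,\emptyset)$, with two-point fibers. The space is Hausdorff: $O(M,\{q(z)\})$ and $L_{q(z)}\times\{1\}$ separate $(z,0)$ from $(z,1)$, and points of different fibers are separated via $M$. An open set containing both points over $z$ contains, for some open $U\ni z$,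
$$O(U,\{q(z)\})\cup\big((U\cap L_{q(z)})\times\{1\}\big)=f^{-1}(U),$$
so $f$ is closed. Hence $D(M,q)$ is a paracompact $p$-space. For nonempty $M_0\subseteq M$ the subspace $M_0\times\{0,1\}$ is $D(M_0,q{\restriction}M_0)$.

Two extremes: if $q=\mathrm{id}$ this is the Alexandroff duplicate, in which all $(z,1)$ are isolated; if $q$ is constant, $D(M,q)=M\oplus M$, which is metrizable.

**Lemma 5.1.** (a) If $D(M,q)$ is metrizable, there is a parameter $p$ such that for all large regular $\theta$:

$$\text{for all countable }N\prec H(\theta)\text{ with }p,q\in N\text{ and all }z\in\overline{M\cap N},\quad q(z)\in N.\tag{2}$$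

(b) If (2) holds for some $p$ and some large regular $\theta$, then $D(M,q)$ is metrizable.

On the two extremes: for constant $q$, (2) is clear. For $q=\mathrm{id}$ and $M=[0,1]$, $\overline{M\cap N}=M$ is uncountable, so (2) fails for every $p$.

*Proof.* Let $X=D(M,q)$, with $f$, $\mathcal B_k$, $W$ as in Section 4.

(b) *We check that suitable models give good sets.* Each $L_t\times\{1\}$ is clopen, its complement being $O(M,\{t\})$. Let $N$ be countable and suitable with $p,q\in N$, and let $\mathcal B_z\subseteq N$. By Fact 4.1, $z\in\overline{M\cap N}$, so $t:=q(z)\in N$ by (2). Then the characteristic function of $L_t\times\{1\}$ is in $N\cap C(X)$ and separates $(z,0)$ from $(z,1)$. So $N\cap W$ is good for all these $N$. By (C2) the good sets contain a club, and Proposition 4.2 applies.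

(a) *We define $q(z)$ from a separating function in $N$.* Let $\rho$ be a compatible metric on $X$ and let $p=(\rho,X,M,f,(\mathcal B_k)_k)$. Let $N$ be countable with $p,q\in N$, and $z\in\overline{M\cap N}$. By Fact 4.1, $\mathcal B_z\subseteq N$, and by Proposition 4.2 $N\cap W$ is good. So there are $h\in N\cap C(X)$ and a rational $\varepsilon>0$ with $|h(z,0)-h(z,1)|>\varepsilon$. By continuity at $(z,0)$ there is $B\in\mathcal B_z\subseteq N$ with
$$|h(w,0)-h(z,0)|<\tfrac\varepsilon2\ \ (w\in B),\qquad |h(w,1)-h(z,0)|<\tfrac\varepsilon2\ \ (w\in B\setminus L_{q(z)}).$$
So $|h(w,0)-h(w,1)|<\varepsilon$ for $w\in B\setminus L_{q(z)}$, while $w=z$ gives a value $>\varepsilon$. Thus $q(z)$ is the unique $t$ for which some $w\in B\cap L_t$ has $|h(w,0)-h(w,1)|>\varepsilon$. It is definable from $q,B,h,\varepsilon\in N$, so $q(z)\in N$. $\square$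

## 6. A ladder space over a non-reflecting set: proof of Theorem 2.1

With $q=\mathrm{id}$, condition (2) says $\overline{M\cap N}\subseteq N$. We want this to fail for $M$ but to hold for small subsets $M_0$ of $M$. Points that are $\omega$-sequences of ordinals are convenient: such a point is in the closure of $M\cap N$ as soon as its values are in $N$. So we code $\alpha\in E$ by a cofinal sequence; a model may contain that sequence's values and miss $\alpha$. Non-reflection will allow us to recover $\alpha$ from a single value, but only within a bounded piece of $E$.

Let $E\subseteq E^\kappa_\omega$ be stationary and non-reflecting. For $\alpha\in E$ let $s_\alpha:\omega\to\alpha$ be strictly increasing and cofinal.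

**Step 1: disjoint tails.** *This is the only use of non-reflection; it will make small subspaces metrizable.*

**Claim 6.1.** For every $\beta<\kappa$ there is $g:E\cap\beta\to\omega$ such that the sets $\{s_\alpha(n):n\ge g(\alpha)\}$, $\alpha\in E\cap\beta$, are pairwise disjoint.

*Proof.* Induction on $\beta$; $\beta=0$ is trivial.

Let $\beta=\gamma+1$. If $\gamma\notin E$, then $E\cap\beta=E\cap\gamma$. If $\gamma\in E$, then $\operatorname{ran}s_\gamma\cap\alpha$ is finite for every $\alpha<\gamma$. Take $g$ for $\gamma$, increase each $g(\alpha)$ so that the tail of $s_\alpha$ from $g(\alpha)$ on avoids this finite set, and put $g(\gamma)=0$.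

Let $\beta$ be a limit. There is a club $c\subseteq\beta$ with $0\in c$ and $c\cap E=\emptyset$: if $\operatorname{cf}\beta>\omega$ by non-reflection (adding $0\notin E$), and if $\operatorname{cf}\beta=\omega$ let $c$ be $0$ together with a cofinal $\omega$-sequence of successor ordinals. Since $c$ is closed and misses $E$, each $\alpha\in E\cap\beta$ lies strictly between two consecutive elements $\gamma<\gamma'$ of $c$. Let $g(\alpha)$ be the value at $\alpha$ of the function obtained for $\gamma'<\beta$, increased so that $s_\alpha(n)>\gamma$ for $n\ge g(\alpha)$. Tails belonging to the same interval are disjoint by the choice for $\gamma'$; tails belonging to different intervals $(\gamma,\gamma')$ are disjoint because they lie in these intervals. $\square$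

Let $M=\{s_\alpha:\alpha\in E\}\subseteq\kappa^\omega$, a subspace of a product of discrete spaces, hence metrizable, and let $X=D(M,\mathrm{id})$. It is a paracompact $p$-space.

**Step 2: $X$ is not metrizable.** *We refute (2) for every parameter.* Let $p$ be any parameter and $\theta$ large. By (C4) there is $Q\prec H(\theta)$ with $|Q|<\kappa$, containing $p$, $(s_\alpha)_{\alpha\in E}$ and all relevant objects, such that $Q\cap\kappa=\alpha\in E$. Then $\operatorname{ran}s_\alpha\subseteq\alpha\subseteq Q$. Let $N\prec Q$ be countable, containing $\operatorname{ran}s_\alpha$ as a subset and the objects just named as elements; then $N\prec H(\theta)$. For each $n$ the finite sequence $s_\alpha{\restriction}n$ is in $N$, and some element of $M$ extends it, namely $s_\alpha$; by elementarity some $s\in M\cap N$ extends it. Thus $s_\alpha\in\overline{M\cap N}$. But $s_\alpha\notin N$: otherwise $\alpha=\sup\operatorname{ran}s_\alpha\in N\cap\kappa\subseteq Q\cap\kappa=\alpha$. So (2) fails for $p$ and $\theta$. By Lemma 5.1(a), $X$ is not metrizable.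

**Step 3: subspaces of size $<\kappa$ are metrizable.** *We verify (2) with $g$ as the parameter.* Let $Y\subseteq X$, $Y\ne\emptyset$, $|Y|<\kappa$, and $f(Y)=M_0=\{s_\alpha:\alpha\in A\}$. As $\kappa$ is regular, $A\subseteq\beta$ for some $\beta<\kappa$. Take $g$ from Claim 6.1 for $\beta$, and let $N\prec H(\theta)$ be countable with $(s_\alpha)_{\alpha\in A},\,g{\restriction}A\in N$. Let $\alpha\in A$ and $s_\alpha\in\overline{M_0\cap N}$. Then each $s_\alpha{\restriction}(n+1)$ is an initial segment of some $s\in M_0\cap N$, so $s_\alpha(n)=s(n)\in N$. Put $n=g(\alpha)$. If $\alpha'\in A$ has $g(\alpha')=n$ and $s_{\alpha'}(n)=s_\alpha(n)$, this value lies in the tails of both $\alpha$ and $\alpha'$, so $\alpha'=\alpha$. Thus $\alpha$ is definable from $n$, $s_\alpha(n)$, $g{\restriction}A$ and $(s_\alpha)_{\alpha\in A}$, all in $N$; hence $\alpha\in N$ and $s_\alpha\in N$. By Lemma 5.1(b), $D(M_0,\mathrm{id})\supseteq Y$ is metrizable.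

Since $\kappa\ge\omega_2$, every $Y\in[X]^{\le\omega_1}$ is metrizable, so it has a point-countable base. So (A) fails.

**Step 4: $\square_\mu$ gives $E$.** *Here $\mu\ge\omega_1$, $\kappa=\mu^+$, and we fix the order type of the $\square$-clubs.* Let $(C_\alpha)$ be a $\square_\mu$-sequence. For $\alpha\in E^{\mu^+}_\omega\setminus(\mu+1)$ we have $\operatorname{otp}C_\alpha\le\mu<\alpha$, so $\alpha\mapsto\operatorname{otp}C_\alpha$ is regressive. By Fodor's lemma it is constant on a stationary $E\subseteq E^{\mu^+}_\omega$. Let $\beta<\mu^+$, $\operatorname{cf}\beta>\omega$. If $\alpha<\alpha'$ are limit points of $C_\beta$ below $\beta$, then $C_\alpha=C_\beta\cap\alpha$ is a proper initial segment of $C_{\alpha'}=C_\beta\cap\alpha'$, and their order types differ. So the set $\lim C_\beta$ of limit points, which is a club of $\beta$, meets $E$ in at most one point, and $E\cap\beta$ is non-stationary in $\beta$. In $L$, $\square_\mu$ holds for all infinite $\mu$ (Jensen, *The fine structure of the constructible hierarchy*, Ann. Math. Logic 4 (1972)). This proves Theorem 2.1. $\blacksquare$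

**Remark.** Steps 1–3 also make sense for $\kappa=\omega_1$ and $E=E^{\omega_1}_\omega$, where non-reflection is vacuous because no $\beta<\omega_1$ has uncountable cofinality, and where (C4) applies. They give, in ZFC, a non-metrizable paracompact $p$-space of size $\omega_1$ whose countable subspaces are all metrizable. So in (A) one could not replace $\omega_1$ by $\omega$.

## 7. Axiom R implies (A)

Let $X$ be as in (A), $f:X\to M$ a perfect map onto a metrizable $M$, notation as in Section 4. The natural attempt is a contradiction argument: take $P\prec H(\theta)$ of size $\omega_1$, form the closed subspace $X_P$ over $\overline{M\cap P}$, and apply (K) to it. There are two obstacles. First, non-metrizability of $X$ is witnessed by bad countable $N\cap W$, and these $N$ need not be subsets of $P$; so metrizability of $X_P$ contradicts nothing. Axiom R is what puts stationarily many bad $N$ inside $P$. Second, even then, the metric $\rho$ of $X_P$ is not in $P$, and the functions $\min(1,\rho(\cdot,G))$ of Proposition 4.2 are not in $C(X)\cap P$. To get around this we intersect with $P$ a model $N^*$ that contains $\rho$ and $P$, use $\rho$ only to find sets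 $G,G'\in N^*$ with disjoint closures, and then ask $N^*$ for a function *in $P$* that tells them apart.

Assume Axiom R and suppose $X$ is not metrizable.

**Step 1: a bad stationary set and a tight family.** *We set up the application of Axiom R with $A=H(\theta)$.* By Proposition 4.2 the bad sets are stationary in $[W]^\omega$. By (C2),
$$S=\{N\in[H(\theta)]^\omega:N\text{ is suitable and }N\cap W\text{ is bad}\}$$
is stationary in $[H(\theta)]^\omega$. Let $T$ be the family of all $P\in[H(\theta)]^{\omega_1}$ with $\omega_1\subseteq P$ such that every countable subset of $P$ is covered by a countable set that is an *element* of $P$.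

$T$ is tight. It is closed under unions of $\omega_1$-chains, since a countable subset of such a union lies in one member of the chain, and the union still has size $\omega_1$. For cofinality, a given set of size $\omega_1$ is contained in some $P_0\supseteq\omega_1$ of size $\omega_1$. Given $P_i=\{p^i_\xi:\xi<\omega_1\}$ let
$$P_{i+1}=P_i\cup\big\{\{p^i_\xi:\xi<\eta\}:\eta<\omega_1\big\}\subseteq H(\theta),$$
and take unions at limits. Let $P=\bigcup_{i<\omega_1}P_i$, of size $\omega_1$. A countable subset of $P$ lies in some $P_i$, hence in $\{p^i_\xi:\xi<\eta\}\in P_{i+1}$ for some $\eta<\omega_1$. So $P\in T$.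

By Axiom R fix $P\in T$ with $S\cap[P]^\omega$ stationary in $[P]^\omega$. Every finite subset of $P$ lies in some $N\in S\cap[P]^\omega$, because the $a\in[P]^\omega$ containing it form a club. As $N\prec H(\theta)$ and $N\subseteq P$, a formula with parameters from this finite set that is satisfiable in $H(\theta)$ has a witness in $P$. By the Tarski–Vaught test $P\prec H(\theta)$, and $P$ is suitable. Countable elements of $P$ are subsets of $P$. Let
$$M_P=\overline{M\cap P},\qquad X_P=f^{-1}(M_P);$$
these sets are closed.

**Step 2: $P$ sees $X_P$ well.** *We show (a) $X\cap P$ is a dense subset of $X_P$, so that (K) applies to $X_P$; and (b) $P\cap C(X)$ separates the points of $f^{-1}(z)$ for all $z\in M_P$.* If $x\in X\cap P$, then $f(x)\in M\cap P$, so $X\cap P\subseteq X_P$. Let $z\in M_P$. As $M$ is first countable, $z$ is in the closure of a countable subset of $M\cap P$. Since $P\in T$, this subset is covered by a countable element of $P$; intersecting with $M\in P$ we get a countable $A\subseteq M$, $A\in P$, with $z\in\overline A=:L$. Then $L\in P$ is closed and separable. By Lemma 1.3 and elementarity there are in $P$ a countable $\mathcal C\subseteq C(X)$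 separating the points of all fibers over $L$, and a countable dense $D\subseteq f^{-1}(L)$. Being countable elements of $P$, both are subsets of $P$. As $z\in L$, $\mathcal C$ gives (b) at $z$; and $f^{-1}(z)\subseteq\overline D\subseteq\overline{X\cap P}$, which gives (a).

By (a), $d(X_P)\le\omega_1$. As $X_P$ is closed in $X$, (K) gives a compatible metric $\rho$ on $X_P$.

**Step 3: a model with the metric whose trace on $P$ is in $S$.** *This trace will turn out to be good, a contradiction.* Since $S\cap[P]^\omega$ is stationary in $[P]^\omega$, by (C2) there is, for a large $\theta^*$, a countable $N^*\prec H(\theta^*)$ containing $X,M,f,(\mathcal B_k)_k,P,X_P,\rho$ such that $N:=N^*\cap P\in S$. Let $\mathcal B_z\subseteq N$; we must separate the points of $f^{-1}(z)$ by functions in $N$. By Fact 4.1, $z\in\overline{M\cap N}\subseteq M_P$, so $K:=f^{-1}(z)\subseteq X_P$. Let $x\ne x'$ in $K$, and let $\varepsilon>0$ be rational with $3\varepsilon<\rho(x,x')$.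

**Step 4: sets in $N^*$ around $x$ and $x'$.** *Here the metric is used.* In $N^*$ there is a cover $\mathcal G$ of $X_P$, locally finite in $X_P$, by relatively open sets of $\rho$-diameter $<\varepsilon$. The compact set $K$ has an open neighborhood $O$ in $X$ such that $O\cap X_P$ meets only finitely many members of $\mathcal G$. By the tube property there is $B\in\mathcal B_z\subseteq N\subseteq N^*$ such that only finitely many members of $\mathcal G$ meet $f^{-1}(B)\cap X_P$. The finite set of these members is definable from parameters in $N^*$, so they all belong to $N^*$. Choose among them $G\ni x$ and $G'\ni x'$. Closures in $X_P$ and in $X$ agree, and $\overline G\cap\overline{G'}=\emptyset$: a common point $y\in X_P$ would give $\rho(x,x')\le\rho(x,y)+\rho(y,x')\le2\varepsilon$.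

**Step 5: a function in $P$ telling $G$ from $G'$ on $K$.** *We find $h\in P\cap C(X)$ with $h=0$ on $K\cap\overline G$ and $h=1$ on $K\cap\overline{G'}$.* By elementarity $P\cap C(X)$ is closed under finite $\max$ and $\min$ and under $u\mapsto\min(1,\max(0,ru+s))$, $r,s\in\mathbb Q$. Let $u\in K\cap\overline G$ and $v\in K\cap\overline{G'}$; then $u\ne v$. By Step 2(b) some function in $P\cap C(X)$ takes different values at $u$ and $v$, and a suitable rational affine map, truncated to $[0,1]$, turns it into $h_{uv}\in P\cap C(X)$ that is $0$ near $u$ and $1$ near $v$. Fix $u$. By compactness of $K\cap\overline{G'}$ a finite maximum $h_u$ of functions $h_{uv}$ is $1$ on $K\cap\overline{G'}$ and $0$ near $u$. By compactness of $K\cap\overline G$ a finite minimum $h$ of functions $h_u$ is $0$ on $K\cap\overline G$; it is still $1$ on $K\cap\overline{G'}$.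

**Step 6: pulling the function into $N$.** *The function $h$ of Step 5 need not be in $N^*$, but its existence can be expressed over $N^*$.* The set
$$\{y\in\overline G:h(y)\ge\tfrac13\}\cup\{y\in\overline{G'}:h(y)\le\tfrac23\}$$
is closed in $X$ and misses $K$. By the tube property some $B'\in\mathcal B_z\subseteq N^*$ has $f^{-1}(B')$ disjoint from it. Thus $H(\theta^*)$ satisfies
$$\exists h\in P\cap C(X):\quad h<\tfrac13\text{ on }f^{-1}(B')\cap\overline G,\qquad h>\tfrac23\text{ on }f^{-1}(B')\cap\overline{G'}.\tag{3}$$
The parameters $P,X,f,B',G,G'$ are in $N^*$. So there is an $h$ as in (3) in $N^*\cap P=N$. As $x\in f^{-1}(B')\cap G$ and $x'\in f^{-1}(B')\cap G'$, we get $h(x)<\frac13<\frac23<h(x')$.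

Since $z,x,x'$ were arbitrary, $N\cap W$ is good. This contradicts $N\in S$. Therefore $X$ is metrizable, and Axiom R implies (A). $\blacksquare$

## 8. Axiom R after the Lévy collapse of a supercompact cardinal

The consistency of Axiom R is in Fleissner, *Left separated spaces with point-countable bases*, Trans. AMS 294 (1986). Here is a proof for the form used above.

Recall that $\kappa$ is supercompact if for every $\mu$ there is an elementary $j:V\to V^*$ into a transitive class with critical point $\kappa$, $j(\kappa)>\mu$ and $(V^*)^\mu\subseteq V^*$. For a set $J$ of ordinals, $\mathrm{Col}(\omega_1,J)$ is the set of countable partial functions $r$ on $J\times\omega_1$ with $r(\alpha,\xi)\in\alpha$ (for $\alpha=0$ nothing is defined), ordered by reverse inclusion; $\mathrm{Col}(\omega_1,{<}\kappa)=\mathrm{Col}(\omega_1,\kappa)$ in this notation with $J=\kappa$. It is $\sigma$-closed, so it adds no new $\omega$-sequences of elements of $V$ and preserves $\omega_1$. For inaccessible $\kappa$ it has the $\kappa$-chain condition and makes $\kappa=\omega_2$.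

Let $\kappa$ be supercompact and $G\subseteq\mathrm{Col}(\omega_1,{<}\kappa)$ generic over $V$. Work towards Axiom R in $V[G]$. Using bijections it suffices to treat $A=\lambda$, a cardinal $\ge\omega_1$ of $V[G]$. Let $S\subseteq[\lambda]^\omega$ be stationary and $T\subseteq[\lambda]^{\omega_1}$ tight.

**Step 1: the case $\lambda=\omega_1$.** *Here $Y=\lambda$ works.* Build an increasing chain $(T_i)_{i<\omega_1}$ in $T$ with $i\in T_{i+1}$, using cofinality of $T$ at successors and, for unions of countably many earlier members, at limits. Its union $\omega_1$ is in $T$, and $S\cap[\lambda]^\omega=S$.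

From now on $\lambda\ge\kappa=\omega_2^{V[G]}$.

**Step 2: lifting an embedding.** *We want an embedding of $V[G]$ that makes $\lambda$ look small.* Choose $\mu\ge\lambda$ so large that some name for $T$ has hereditary cardinality $\le\mu$, and $j:V\to V^*$ for this $\mu$. By closure of $V^*$ under $\mu$-sequences (and induction on rank), sets of hereditary cardinality $\le\mu$ belong to $V^*$; so the name is in $V^*$ and $T\in V^*[G]$. As $(V^*)^\omega\subseteq V^*$, $j(\mathrm{Col}(\omega_1,{<}\kappa))=\mathrm{Col}(\omega_1,{<}j(\kappa))$ is the same in $V^*$ and $V$. It is the product of $\mathrm{Col}(\omega_1,{<}\kappa)$ and $\mathbb Q=\mathrm{Col}(\omega_1,[\kappa,j(\kappa)))$. Let $H$ be $\mathbb Q$-generic over $V[G]$. In $V[G]$, $\mathbb Q$ is $\sigma$-closed: a descending $\omega$-sequence of conditions in $V[G]$ is already in $V$, and its union is a condition. Hence $\mathbb Q$ adds no new $\omega$-sequences of elements of $V[G]$.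

A condition $r\in\mathrm{Col}(\omega_1,{<}\kappa)$ is a countable function on pairs of ordinals below $\kappa$ with values below $\kappa$, so $j(r)=r$. Hence $j$ maps $G$ into the generic filter given by $G\times H$, and $j$ lifts to an elementary $j:V[G]\to V^*[G][H]$, sending the value of a name $\tau$ under $G$ to the value of $j(\tau)$ under $G\times H$.

Let $Y=j''\lambda$. Since $j{\restriction}\lambda\in V^*$ by closure, $Y\in V^*[G][H]$. Since $\kappa\le\lambda<j(\kappa)$, $|Y|=\omega_1$ in $V^*[G][H]$. We also note
$$j(x)=j''x\quad\text{for }x\in V[G],\ x\subseteq\lambda,\ |x|\le\omega_1\text{ in }V[G].\tag{4}$$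
Indeed, for nonempty $x$ let $e:\omega_1\to x$ be onto; then $j(e)$ maps $j(\omega_1)=\omega_1$ onto $j(x)$, and $j(e)(\xi)=j(e(\xi))$.

**Step 3: $Y\in j(T)$.** *We write $Y$ as an $\omega_1$-union of members of $j(T)$.* In $V^*[G][H]$ enumerate $\lambda=\{\lambda_i:i<\omega_1\}$ and build an increasing chain $T_i\in T$ $(i<\omega_1)$ with $\lambda_i\in T_{i+1}$; recall $T\in V^*[G]$. At successors, $T_i\cup\{\lambda_i\}$ has size $\omega_1$ in $V[G]$ and is covered by a member of $T$. At limits the countable sequence built so far lies in $V[G]$, because $\mathbb Q$ adds no new $\omega$-sequences. So its union has size $\omega_1$ in $V[G]$ and is covered by a member of $T$. By (4), $j''T_i=j(T_i)\in j(T)$. As $j{\restriction}\lambda\in V^*$, the chain $(j''T_i)_{i<\omega_1}$ is in $V^*[G][H]$, and its union is $j''\lambda=Y$. By elementarity $j(T)$ is closed in $V^*[G][H]$ under unions of $\omega_1$-chains, so $Y\in j(T)$.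

**Step 4: $S$ remains stationary in $V[G][H]$.** *This is preservation of stationarity by $\sigma$-closed forcing.* By (C1) it suffices to meet each $C_F$. Let $r\in\mathbb Q$ force $\dot F:[\lambda]^{<\omega}\setminus\{\emptyset\}\to[\lambda]^{\le\omega}$. In $V[G]$ use (C2) to take a countable $N\prec H(\theta)$ with $r,\dot F,\mathbb Q,\lambda\in N$ and $N\cap\lambda\in S$. Enumerate the dense subsets of $\mathbb Q$ lying in $N$, and build a descending sequence of conditions in $N$, starting below $r$, that meets all of them; let $r'\le r$ be a lower bound. Let $e\subseteq N\cap\lambda$ be finite and nonempty. As $\mathbb Q$ adds no new countable sets of ordinals, the conditions that are incompatible with $r$ or decide $\dot F(e)$ to be a particular countable set in $V[G]$ form a dense set, which is in $N$. So some condition of the sequence decides $\dot F(e)$; this condition is in $N$, so the decided value is a countable set in $N$, hence a subset of $N$. So $r'$ forces $N\cap\lambda\in C_{\dot F}\cap S$. By genericity $S$ meets every $C_F$ with $F\in V[G][H]$.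

**Step 5: $j(S)\cap[Y]^\omega$ is stationary in $[Y]^\omega$ in $V^*[G][H]$.** *We carry Step 4 over along $j$.* For $a\in S$ we have $j''a=j(a)\in j(S)$ by (4), and $j''a\subseteq Y$. The bijection $j{\restriction}\lambda:\lambda\to Y$ transports each $F:[Y]^{<\omega}\setminus\{\emptyset\}\to[Y]^{\le\omega}$ in $V[G][H]$ to such a function on $\lambda$. So by Step 4 $\{j''a:a\in S\}$ meets $C_F$, in particular for every such $F\in V^*[G][H]$. By (C1) in $V^*[G][H]$, $j(S)\cap[Y]^\omega$ meets every club of $[Y]^\omega$ there.

By Steps 3 and 5, $V^*[G][H]$ satisfies "there is $Y\in j(T)$ such that $j(S)\cap[Y]^\omega$ is stationary in $[Y]^\omega$". By elementarity of $j$, in $V[G]$ there is $Y\in T$ such that $S\cap[Y]^\omega$ is stationary in $[Y]^\omega$. This completes the proof of Theorem 2.2. $\blacksquare$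

## 9. (A) implies Semistationary Reflection

In Section 6 we used duplicates with $q=\mathrm{id}$. General $q$ extracts a reflection principle from (A).

**Definition.** For $\omega_1\subseteq Z$ call $S\subseteq[Z]^\omega$ **semistationary in $[Z]^\omega$** if
$$\{b\in[Z]^\omega:\exists a\in S\ (a\subseteq b,\ a\cap\omega_1=b\cap\omega_1)\}$$
is stationary in $[Z]^\omega$. Every stationary $S\subseteq[Z]^\omega$ is an example: the displayed set contains $S$ (take $a=b$). For $Z=\omega_1$ the two notions coincide, since there $a\cap\omega_1=b\cap\omega_1$ means $a=b$.

**SSR** (Shelah's Semistationary Reflection). For every $\kappa\ge\omega_2$ and every semistationary $S\subseteq[\kappa]^\omega$ there is $Y\in[\kappa]^{\omega_1}$ with $\omega_1\subseteq Y$ such that $S\cap[Y]^\omega$ is semistationary in $[Y]^\omega$.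

**Theorem 9.1.** (A) implies SSR. It suffices to assume (A) for two-to-one perfect preimages of metrizable spaces all of whose subspaces of size $\le\omega_1$ are metrizable.

*Proof.* Let $S\subseteq[\kappa]^\omega$ be semistationary.

**Step 1: the space.** *We code $a\in S$ by a point whose $q$-value is $a\cap\omega_1$.* For club many $b\in[\kappa]^\omega$ the set $b\cap\omega_1$ is a nonzero limit ordinal. If $a\cap\omega_1=b\cap\omega_1$ for such $b$, then $a\cap\omega_1$ is one too. So the set of those $a\in S$ for which $\delta_a:=a\cap\omega_1$ is a nonzero limit ordinal is still semistationary. It suffices to reflect this smaller set, so we assume that all $a\in S$ have this property. Let $s_a:\omega\to a$ be onto, let $d_\delta:\omega\to\delta$ be increasing and cofinal for each countable limit $\delta>0$, and put $r_a=(s_a,d_{\delta_a})$. Let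
$$M=\{r_a:a\in S\}\subseteq\kappa^\omega\times\omega_1^\omega,\qquad q(r_a)=\delta_a,$$
where $\kappa$ and $\omega_1$ carry the discrete topology; $M$ is metrizable. Since $a=\operatorname{ran}s_a$, $q$ is well defined. The fibers of $q$ are closed, being the sets where the second coordinate equals a given $d_\delta$. So $D(M,q)$ is defined, and the projection to $M$ is a two-to-one perfect map.

**Step 2: closures.** *We compute closures of traces of models.* For nonempty $S_0\subseteq S$, $M_0=\{r_a:a\in S_0\}$, and countable $N\prec H(\theta)$ containing the relevant objects,
$$r_a\in\overline{M_0\cap N}\iff a\subseteq N\qquad(a\in S_0).\tag{5}$$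
For ⇒: each $s_a(n)$ equals $s_{a'}(n)$ for some $r_{a'}\in M_0\cap N$, hence is in $N$; and $a=\operatorname{ran}s_a$. For ⇐: if $a\subseteq N$, then also $\delta_a=a\cap\omega_1\subseteq N$, so all finite initial segments of $s_a$ and $d_{\delta_a}$ are in $N$. Some element of $M_0$ has these initial segments, namely $r_a$, so by elementarity some element of $M_0\cap N$ has them.

**Step 3: $D(M,q)$ is not metrizable.** *We refute (2).* Given $p$ and large $\theta$, semistationarity and (C2) give a countable $N\prec H(\theta)$, containing $p$, $q$ and the relevant objects, and $a\in S$ with $a\subseteq N\cap\kappa$ and $\delta_a=N\cap\omega_1\notin N$. By (5), $r_a\in\overline{M\cap N}$, while $q(r_a)=\delta_a\notin N$. Apply Lemma 5.1(a).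

**Step 4: reflection.** *Now (A) gives a small non-metrizable subspace, and Lemma 5.1(b) reads it combinatorially.* By (A) in the restricted form, some subspace of $D(M,q)$ of size $\le\omega_1$ is not metrizable. Its projection to $M$ is $M_0=\{r_a:a\in S_0\}$ for some $S_0\in[S]^{\le\omega_1}$, and $D(M_0,q{\restriction}M_0)$ is not metrizable since it contains that subspace. Let $Y=\omega_1\cup\bigcup S_0$, so $|Y|=\omega_1$. Let $\mathcal D\subseteq[Y]^\omega$ be any club. By Lemma 5.1(b), (2) fails for $D(M_0,q{\restriction}M_0)$ and $p=(\mathcal D,Y,(r_a)_{a\in S_0})$: there are a countable $N\prec H(\theta)$ with $p,q{\restriction}M_0\in N$ and $a\in S_0$ with $r_a\in\overline{M_0\cap N}$ and $\delta_a\notin N$. Put $b=N\cap Y$; then $b\in\mathcal D$ by (C3). By (5), $a\subseteq N$, and $a\subseteq Y$, so $a\subseteq b$. Hence $\delta_a\subseteq N\cap\omega_1$. As $N\cap\omega_1$ is an ordinal and $\delta_a\notin N$, we get $\delta_a=N\cap\omega_1=b\cap\omega_1$, that is, $a\cap\omega_1=b\cap\omega_1$.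

So every club of $[Y]^\omega$ contains such a $b$, and $S_0\subseteq S\cap[Y]^\omega$ is semistationary in $[Y]^\omega$. Hence so is $S\cap[Y]^\omega$. $\blacksquare$

Thus Axiom R implies (A), and (A) implies SSR. Neither converse is claimed here.
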